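\title{Automatic continuity of derivations on Fr\'echet $GB^*$-algebras}

\begin{abstract}
We prove that every derivation of a Fr\'echet $GB^*$-algebra is continuous, and that the same holds for derivations into Fr\'echet or barrelled locally convex bimodules. The result follows from a theorem on complete metrizable algebras that contain a dense continuous image of a $C^*$-algebra $C$. A gliding hump argument shows that the elements of $C$ which make the derivation continuous form a closed ideal of finite codimension, and a factorization of null sequences through this ideal carries continuity to the whole algebra. Examples show which hypotheses cannot be dropped.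
\end{abstract}

\section{The question and the results}\label{sec:intro}

Vector spaces are over $\mathbb{C}$ and topological spaces are Hausdorff. Algebras have an identity $1$ unless the contrary is stated; bimodules are not assumed unital. A \emph{derivation} from an algebra $A$ into an $A$-bimodule $M$ is a linear map $\delta:A\to M$ with
\[
\delta(ab)=a\delta(b)+\delta(a)b\qquad(a,b\in A),
\]
and a derivation \emph{of} $A$ is a derivation into $M=A$. A \emph{topological algebra} is an algebra and a topological vector space with separately continuous multiplication, and a \emph{topological $*$-algebra} is a topological algebra with a continuous involution.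

The inner derivations $a\mapsto ax-xa$ of a topological algebra are continuous. The Leibniz rule itself is purely algebraic, and even on a Banach algebra it does not force continuity (Example~\ref{ex:dense}). On a $C^*$-algebra it does. This paper concerns a class of algebras that contain unbounded elements, but whose bounded elements are governed by a $C^*$-algebra.

Let $A$ be a topological $*$-algebra. Denote by $\mathcal{B}^*$ the collection of sets $B\subset A$ that are absolutely convex, closed and bounded and satisfy $1\in B$, $B^2\subset B$ and $B^*=B$. Each such $B$ is a candidate for the unit ball of a normed $*$-subalgebra: the linear span $A[B]$ of $B$ is a normed algebra under the gauge $\|x\|_B=\inf\{t>0:x\in tB\}$, and its closed unit ball is $B$ because $B$ is closed in $A$. The algebra $A$ is \emph{pseudo-complete} if every $A[B]$, $B\in\mathcal{B}^*$, is complete. An element $x\in A$ is \emph{bounded} (in the sense of Allan) if $\{(\lambda x)^n:n\ge1\}$ is a bounded set for some $\lambda\in\mathbb{C}\setminus\{0\}$, that is, if the powers of $x$ grow at most geometrically; $A_0$ is the set of bounded elements. The algebra $A$ is \emph{symmetric}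 if for every $x\in A$ the element $1+x^*x$ is invertible and $(1+x^*x)^{-1}\in A_0$. Symmetry provides a way of cutting an arbitrary element down to a bounded one.

\begin{definition}
A locally convex topological $*$-algebra $A$ is a \emph{$GB^*$-algebra} (Allan) if it is symmetric and pseudo-complete and $\mathcal{B}^*$ has a greatest member $B_0$. It is a \emph{Fr\'echet $GB^*$-algebra} if its topology is complete and metrizable.
\end{definition}

In a $GB^*$-algebra, $A[B_0]$ is a $C^*$-algebra. This is the only fact from the theory of $GB^*$-algebras that we use without proof. Pseudo-completeness is automatic when $A$ is complete: if $x_n-x_m\in\varepsilon B$ for large $n,m$, for each $\varepsilon>0$, then $(x_n)$ is Cauchy in $A$ because $B$ is bounded, and its limit $x$ satisfies $x_n-x\in\varepsilon B$ because $B$ is closed.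

\begin{example}\label{ex:GB}
(a) A $C^*$-algebra is a Fr\'echet $GB^*$-algebra with $B_0$ the closed unit ball: if $x\in B\in\mathcal{B}^*$, then the powers of $x^*x$ lie in the bounded set $B$, so $\|x\|^2=\|x^*x\|\le1$.

(b) Let $\mu$ be a probability measure and $L^\omega(\mu)=\bigcap_{p<\infty}L^p(\mu)$, with pointwise operations and the increasing norms $\|\cdot\|_p$, $p=1,2,\dots$. This is a Fr\'echet space, and $\|fg\|_p\le\|f\|_{2p}\|g\|_{2p}$ by H\"older's inequality. It is symmetric since $0<(1+|f|^2)^{-1}\le1$. The unit ball of $L^\infty(\mu)$ belongs to $\mathcal{B}^*$ (it is closed because an $L^1$-convergent sequence has an almost everywhere convergent subsequence), and it is the greatest member: if $f\in B\in\mathcal{B}^*$, then $\sup_n\|f^n\|_1<\infty$, so $|f|\le1$ almost everywhere. Thus $A[B_0]=L^\infty(\mu)$.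
\end{example}

The question posed in \cite{problem} is the following.

\begin{quote}
Is every derivation of a Fr\'echet $GB^*$-algebra continuous?
\end{quote}

The answer is known to be yes for $C^*$-algebras; for pro-$C^*$-algebras, the complete topological $*$-algebras whose topology is given by $C^*$-seminorms (Becker); for commutative Fr\'echet $GB^*$-algebras, which have no nonzero derivations; and for Fr\'echet $GB^*$-algebras in which $A[B_0]$ is a $W^*$-algebra, that is, a $C^*$-algebra that is a dual Banach space. These cases, and the density of $A[B_0]$ in $A$ (Proposition~\ref{prop:dense}), suggest the answer yes. The algebra $L^0(0,1)$ of measurable functions calls for caution: it satisfies every requirement of the definition except local convexity, and it has a discontinuous derivation (Example~\ref{ex:L0}). Local convexity turns out to be enough.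

\begin{theorem}\label{thm:GB}
Let $A$ be a Fr\'echet $GB^*$-algebra. Every derivation $\delta:A\to A$ is continuous. More generally, every derivation from $A$ into a Fr\'echet (or barrelled locally convex) $A$-bimodule with separately continuous actions is continuous.
\end{theorem}

The proof uses none of the known cases listed above. It isolates the role of $A[B_0]$ in a more general statement. An \emph{F-space} is a complete metrizable topological vector space, not necessarily locally convex, and an \emph{F-algebra} is a topological algebra whose underlying space is an F-space.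

\begin{theorem}\label{thm:main}
Let $A$ be an F-algebra and $C$ a $C^*$-algebra, neither of them required to have an identity, and let $\theta:C\to A$ be a continuous homomorphism with dense range. Let $M$ be a locally convex space which is an $A$-bimodule such that
\begin{itemize}
\item[(H)] for each continuous seminorm $p$ on $M$ there is a continuous seminorm $q$ on $M$ with $p(\theta(c)m)\le\|c\|\,q(m)$ for all $c\in C$ and $m\in M$;
\item[(R)] for each $m\in M$ the map $a\mapsto ma$ from $A$ to $M$ is continuous.
\end{itemize}
Then every derivation $\delta:A\to M$ is continuous.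
\end{theorem}

The case $A=C$ with $M$ a Banach bimodule is Ringrose's theorem \cite{Ringrose}, which Theorem~\ref{thm:main} therefore extends.

Two obstacles separate Theorem~\ref{thm:GB} from the $C^*$-case. First, the seminorms of $A$ need not be submultiplicative: in $L^\omega(0,1)$ the indicator function $e$ of a set of measure $\frac12$ has $\|e^2\|_p=\|e\|_p>\|e\|_p^2$. What survives is the estimate $\|cf\|_p\le\|c\|_\infty\|f\|_p$ for \emph{bounded} $c$, and (H) records exactly this. Second, control of $\delta$ on the dense subalgebra is not control on $A$: if $\theta(C)\ne A$, there is a nonzero linear functional on $A$ that vanishes on $\theta(C)$, and it is discontinuous. The Leibniz rule has to be applied to elements outside $\theta(C)$, so these elements must be written as products. Section~\ref{sec:model} shows on a sequence algebra how this is done. Sections~\ref{sec:factor} and~\ref{sec:ideal} prove Theorem~\ref{thm:main}, Section~\ref{sec:GB} deduces Theorem~\ref{thm:GB}, and Section~\ref{sec:sharp} tests the hypotheses.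

\section{Standard facts}\label{sec:facts}

\subsection*{Topological vector spaces}
A set is \emph{bounded} if every neighborhood of $0$ absorbs it. Continuous linear maps preserve bounded sets, and $t_nx_n\to0$ whenever $t_n\to0$ and the $x_n$ lie in a bounded set. A seminorm is continuous if and only if it is bounded on some neighborhood of $0$; so a seminorm dominated by a sum of continuous seminorms is continuous. On a metrizable space a seminorm $r$ is continuous if and only if $r(x_n)\to0$ whenever $x_n\to0$. The topology of an F-space is given by a complete translation-invariant metric $d$. We write $|y|=d(y,0)$; then $|y+y'|\le|y|+|y'|$, and $\sum y_k$ converges when $\sum|y_k|<\infty$.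

\begin{itemize}
\item[(F1)] \emph{Joint continuity.} Multiplication in an F-algebra is jointly continuous \cite[Theorem 2.17]{Rudin}.
\item[(F2)] \emph{Uniform boundedness.} If a family $(r_i)$ of continuous seminorms on an F-space $Y$ is pointwise bounded, then $r=\sup_ir_i$ is continuous. Indeed, the closed sets $\{r\le k\}$ cover $Y$, one of them has an interior point by Baire's theorem, and taking differences shows that $\{r\le2k\}$ is a neighborhood of $0$. In particular, a pointwise limit of a sequence of continuous seminorms on $Y$ is continuous.
\item[(F3)] \emph{Finite dimensions.} Every linear map and every seminorm on a finite-dimensional space is continuous. The sum of a closed subspace and a finite-dimensional subspace is closed. If $Y=K\oplus F_0$ algebraically, with $K$ closed and $\dim F_0<\infty$, then both projections are continuous.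
\item[(F4)] \emph{Equicontinuity.} If $E$ is a normed space and $E\times Y\to Y$ is bilinear and jointly continuous, then for each neighborhood $U$ of $0$ in $Y$ there is a neighborhood $V$ of $0$ with $bV\subset U$ for all $\|b\|\le1$. (If $bV'\subset U$ for $\|b\|\le\varepsilon$, take $V=\varepsilon V'$.)
\end{itemize}

A locally convex space is \emph{barrelled} if every closed, absolutely convex, absorbing set is a neighborhood of $0$. Fr\'echet spaces (locally convex F-spaces) are barrelled, by the argument in (F2).

\subsection*{$C^*$-algebras}
Let $C$ be a $C^*$-algebra, with or without identity, and let $C^1=C\oplus\mathbb{C}1$ be the $C^*$-algebra obtained by formally adjoining an identity. Spectra are taken in $C^1$.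

\begin{itemize}
\item[(C1)] A closed two-sided ideal $I$ of $C$ is self-adjoint, and $I$ and $C/I$ are $C^*$-algebras.
\item[(C2)] For $h=h^*\in C$ with spectrum $\sigma(h)\subset\mathbb{R}$, the functional calculus $g\mapsto g(h)$ is an isometric $*$-homomorphism from $C(\sigma(h))$ into $C^1$. If $g(0)=0$, then $g(h)\in C$ and $g(h)+I=g(h+I)$ for each closed ideal $I$. If $b\ge t1$ in $C^1$ with $t>0$, then $b$ is invertible and $\|tb^{-1}\|\le1$.
\item[(C3)] $C$ has an approximate identity: a net $(u_\lambda)$ with $u_\lambda\ge0$, $\|u_\lambda\|\le1$ and $u_\lambda c\to c$ for all $c\in C$. Then $\|1-u_\lambda\|\le1$ in $C^1$.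
\item[(C4)] An infinite-dimensional $C^*$-algebra contains a self-adjoint element with infinite spectrum \cite[Exercise 4.6.12]{KR}. The case without identity follows from the case with identity: if $k+\mu1\in C^1$ is self-adjoint, then $k=k^*$ and $\sigma(k)$ is a translate of $\sigma(k+\mu1)$.
\end{itemize}

\section{A sequence algebra}\label{sec:model}

Let $A=L^\omega(\mu)$ with $\mu(\{k\})=2^{-k}$ on $\{1,2,\dots\}$. Its elements are the sequences $x$ with $\|x\|_p^p=\sum_k2^{-k}|x(k)|^p<\infty$ for all $p$. The $C^*$-algebra $c_0$ is dense in $A$, since the truncations of $x$ converge to $x$ in each norm. Let $M$ be a normed space and an $A$-bimodule such that $\|cm\|\le\|c\|_\infty\|m\|$ for $c\in c_0$ and (R) holds, and let $\delta:A\to M$ be a derivation. We prove by hand that $\delta$ is continuous. Call $c\in c_0$ \emph{good} if the seminorm $x\mapsto\|c\delta(x)\|$ is continuous on $A$.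

\emph{Finitely supported $c$ are good.} We have $c\delta(x)=\delta(cx)-\delta(c)x$. The map $x\mapsto cx$ is continuous with finite-dimensional range, so the first term is continuous in $x$ by (F3); the second is continuous by (R).

\emph{All $c\in c_0$ are good.} If $c_N$ is the truncation of $c$ at $N$, then $\|c\delta(x)-c_N\delta(x)\|\le\|c-c_N\|_\infty\|\delta(x)\|\to0$ for each $x$, and (F2) applies.

This does not finish the proof, because $c_0$ has no identity with which to remove the factor $c$. The way out is to find the factor inside the argument of $\delta$.

\emph{Null sequences factor.} Let $y_n\to0$ in $A$. Write $\chi_{>N}$ for the indicator function of $\{k:k>N\}$. Choose $0=N_0<N_1<N_2<\cdots$ with $\|y_n\chi_{>N_j}\|_j\le4^{-j}$ for all $n$ and all $j\ge1$. This is possible: for fixed $j$, all but finitely many $n$ have $\|y_n\|_j\le4^{-j}$, and the remaining ones have small tails. Put $a(k)=2^{-j}$ for $N_j<k\le N_{j+1}$, and $z_n=y_n/a$. Then $a\in c_0$, and for $J\ge p$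
\[
\|z_n\|_p\le2^J\|y_n\|_p+\sum_{j\ge J}2^j\|y_n\chi_{>N_j}\|_j\le2^J\|y_n\|_p+2^{1-J}.
\]
So $z_n\in A$, and $z_n\to0$ on letting $n\to\infty$ and then $J\to\infty$. Finally,
\[
\delta(y_n)=\delta(az_n)=a\delta(z_n)+\delta(a)z_n\to0,
\]
because $a$ is good and (R) holds.

The second step carries over to the general case unchanged. The third needs a substitute for division by $a$, which is not invertible; this is Lemma~\ref{lem:factor}. The first step used minimal idempotents, and in general no nonzero element is good for an evident reason. Proposition~\ref{prop:codim} shows instead that the good elements have finite codimension.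

\section{Factorization of null sequences}\label{sec:factor}

\begin{lemma}\label{lem:factor}
Let $I$ be a $C^*$-algebra with approximate identity $(u_\lambda)$ as in \textup{(C3)}. Let $Y$ be an F-space and a left $I$-module with jointly continuous action $I\times Y\to Y$, and suppose that $u_\lambda y\to y$ for all $y\in Y$. If $y_n\to0$ in $Y$, then there are $a\in I$ and $z_n\to0$ in $Y$ with $y_n=az_n$ for all $n$.
\end{lemma}

In Section~\ref{sec:model} the factor was $a=\sum_k2^{-k}e_k$, with $e_k$ the indicator function of $\{1,\dots,N_k\}$, and $z_n$ is the limit of $y_n/b_m$ for the invertible sequences $b_m=\max(a,2^{-m})=2^{-m}1+\sum_{k\le m}2^{-k}e_k$. The last formula makes sense in any $C^*$-algebra, with the $e_k$ taken from an approximate identity.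

\begin{proof}
Let $I^1$ act on $Y$ by $(c+\mu1)y=cy+\mu y$. This action is jointly continuous, so the unit ball of $I^1$ acts equicontinuously by (F4).

\emph{Uniformity on compact sets.} Let $Q\subset Y$ be compact and $V$ a neighborhood of $0$. We claim that $(1-u_\lambda)Q\subset V$ for some $\lambda$. Take neighborhoods $V'$ and $W$ of $0$ with $V'+V'\subset V$ and $bW\subset V'$ for $\|b\|\le1$. Cover $Q$ by finitely many sets $q_i+W$ and choose $\lambda$ with $(1-u_\lambda)q_i\in V'$ for all $i$. Since $\|1-u_\lambda\|\le1$, we get $(1-u_\lambda)(q_i+W)\subset V'+V'\subset V$.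

\emph{Construction.} Let $Q=\{0\}\cup\{y_n:n\ge1\}$, a compact set. We choose $e_1,e_2,\dots$ among the $u_\lambda$ inductively and set
\[
b_0=1,\qquad b_m=2^{-m}1+\sum_{k=1}^m2^{-k}e_k\in I^1.
\]
Whatever the choice, $b_m\ge2^{-m}1$, so $b_m$ is invertible and $\|2^{-m}b_m^{-1}\|\le1$ by (C2). From $b_m-b_{m+1}=2^{-m-1}(1-e_{m+1})$ we obtain
\[
b_{m+1}^{-1}-b_m^{-1}=b_{m+1}^{-1}(b_m-b_{m+1})b_m^{-1}=\bigl(2^{-m-1}b_{m+1}^{-1}\bigr)(1-e_{m+1})\,b_m^{-1}.
\]
The first factor depends on $e_{m+1}$, which is still to be chosen, but it lies in the unit ball in any case. Given $b_m$, take a neighborhood $V$ of $0$ with $|bv|<2^{-m}$ for $\|b\|\le1$ and $v\in V$. The set $b_m^{-1}Q$ is compact, so there is a choice of $e_{m+1}$ with $(1-e_{m+1})b_m^{-1}Q\subset V$. Then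
\[
\bigl|b_{m+1}^{-1}y-b_m^{-1}y\bigr|<2^{-m}\qquad(y\in Q).
\]

\emph{Limit.} As $Y$ is complete, the continuous maps $y\mapsto b_m^{-1}y$ converge uniformly on $Q$ to a continuous map $z:Q\to Y$ with $z(0)=0$. Hence $z_n:=z(y_n)\to0$. Also $b_m\to a:=\sum_k2^{-k}e_k\in I$ in norm, so joint continuity gives $y=b_m(b_m^{-1}y)\to az(y)$, that is, $y=az(y)$ for $y\in Q$.
\end{proof}

\section{The continuity ideal}\label{sec:ideal}

In this section $A$, $C$, $\theta$, $M$ and $\delta$ are as in Theorem~\ref{thm:main}. We write $c\cdot a=\theta(c)a$ and $c\cdot m=\theta(c)m$ for $c\in C$, $a\in A$, $m\in M$. By (F1) and the continuity of $\theta$, the action $C\times A\to A$ is jointly continuous.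

\subsection*{Seminorms adapted to $C$}
Hypothesis (H) passes from $p$ to another seminorm $q$, while the model case used one norm on both sides. This can always be arranged. Call a continuous seminorm $p$ on $M$ a \emph{$C$-seminorm} if $p(c\cdot m)\le\|c\|\,p(m)$ for all $c\in C$ and $m\in M$.

\begin{lemma}\label{lem:Cseminorm}
Under \textup{(H)}, every continuous seminorm on $M$ is dominated by a $C$-seminorm.
\end{lemma}

\begin{proof}
Given $p$, take $q$ as in (H) and put $\hat p(m)=\max\{p(m),\sup_{\|c\|\le1}p(c\cdot m)\}$. This is a seminorm with $p\le\hat p\le\max\{p,q\}$, hence continuous. If $\|d\|\le1$, then $p(d\cdot m)\le\hat p(m)$ and $p(c\cdot d\cdot m)=p((cd)\cdot m)\le\hat p(m)$ for $\|c\|\le1$, so $\hat p(d\cdot m)\le\hat p(m)$. Scaling $d$ gives the claim.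
\end{proof}

Since $M$ is locally convex, $\delta$ is continuous as soon as $p\circ\delta$ is a continuous seminorm on $A$ for every $C$-seminorm $p$. This is the only use of local convexity and of (H). Fix a $C$-seminorm $p$, and for $c\in C$ define three seminorms on $A$:
\[
\alpha_c(a)=p\bigl(c\cdot\delta(a)\bigr),\qquad\beta_c(a)=p\bigl(\delta(c\cdot a)\bigr),\qquad\gamma_c(a)=p\bigl(\delta(\theta(c))\,a\bigr).
\]
By (R), $\gamma_c$ is continuous; this is the only use of (R). The Leibniz rule $\delta(c\cdot a)=c\cdot\delta(a)+\delta(\theta(c))a$ gives
\begin{equation}\label{eq:leibniz}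
|\alpha_c(a)-\beta_c(a)|\le\gamma_c(a)\qquad(c\in C,\ a\in A).
\end{equation}
In particular, $\alpha_c$ is continuous if and only if $\beta_c$ is. The good elements of Section~\ref{sec:model} become the \emph{continuity ideal}
\[
I=\{c\in C:\alpha_c\text{ is continuous on }A\}.
\]

\begin{lemma}\label{lem:ideal}
$I$ is a closed two-sided ideal of $C$.
\end{lemma}

\begin{proof}
$I$ is a subspace since $\alpha_{c+c'}\le\alpha_c+\alpha_{c'}$ and $\alpha_{\mu c}=|\mu|\alpha_c$. Let $c\in I$ and $d\in C$. Then $\alpha_{dc}\le\|d\|\alpha_c$, so $dc\in I$. Multiplying the Leibniz rule for $d\cdot a$ by $c$ gives $(cd)\cdot\delta(a)=c\cdot\delta(d\cdot a)-c\cdot\bigl(\delta(\theta(d))a\bigr)$, hence $\alpha_{cd}(a)\le\alpha_c(d\cdot a)+\|c\|\gamma_d(a)$; the right side is a continuous seminorm in $a$, so $cd\in I$. If $c_n\in I$ and $c_n\to c$, then $|\alpha_c(a)-\alpha_{c_n}(a)|\le\|c-c_n\|\,p(\delta(a))\to0$ for each $a$, and $c\in I$ by (F2).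
\end{proof}

\subsection*{Finite codimension}
Once the theorem is proved, $I=C$. What can be shown directly is that discontinuity cannot occur at infinitely many mutually orthogonal places. For $A=L^\omega(0,1)$ the picture is this. Suppose that $e_n$ are indicator functions of disjoint sets, none of them in $I$. Take small functions $x_n$ with $\delta(e_nx_n)$ huge, and add up the pieces $e_nx_n$, which do not overlap, to a single $x\in A$. Then $e_nx=e_nx_n$, so $e_n\delta(x)$ is huge up to the Leibniz error, while $p(e_n\delta(x))\le p(\delta(x))$ for all $n$. A general $C^*$-algebra may have no nontrivial projections, so the $e_n$ are replaced by orthogonal contractions $f_n$ from the functional calculus. One factor $f_n$ localizes $x_n$ and a second one cuts it out of the sum, which is why $f_n^2$ appears below.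

\begin{proposition}\label{prop:codim}
$C/I$ is finite-dimensional.
\end{proposition}

\begin{proof}
Suppose not. By (C1) and (C4), $C/I$ contains a self-adjoint element with infinite spectrum $\sigma\subset\mathbb{R}$; it has the form $h+I$ with $h=h^*$, namely $h=\frac12(k+k^*)$ for any representative $k$. The infinite set $\sigma\setminus\{0\}$ contains a strictly monotone sequence $(t_n)$. Let $U_n$ be an open interval centered at $t_n$ whose radius is less than $|t_n|$ and less than half the distance from $t_n$ to its neighbors in the sequence. The $U_n$ are pairwise disjoint and do not contain $0$. Choose continuous functions $g_n:\mathbb{R}\to[0,1]$ that vanish off $U_n$, with $g_n(t_n)=1$, and put $f_n=g_n(h)$. By (C2), $f_n\in C$, $\|f_n\|\le1$, $f_nf_k=0$ for $n\ne k$, and $\|f_n^2+I\|=\|g_n^2(h+I)\|\ge g_n(t_n)^2=1$. So $f_n^2\notin I$, and by \eqref{eq:leibniz} the seminorm $\beta_{f_n^2}$ is discontinuous, that is, unbounded on every neighborhood of $0$ in $A$.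

Write $\gamma_n=\gamma_{f_n}$. The Leibniz error at stage $n$ will be $\gamma_n(x)$. The pieces chosen before stage $n$ contribute a fixed amount to it, which the choice of $x_n$ must outweigh; the later pieces must be kept small for $\gamma_n$. Accordingly, choose $x_1,x_2,\dots\in A$ inductively with
\[
|f_n\cdot x_n|\le2^{-n},\qquad\gamma_j(f_n\cdot x_n)\le2^{-n}\ \ (j\le n),\qquad\beta_{f_n^2}(x_n)\ge n+1+\sum_{k<n}\gamma_n(f_k\cdot x_k).
\]
The first two conditions hold for all $x_n$ in a neighborhood of $0$, and the third can be met there. As $A$ is complete, $x=\sum_kf_k\cdot x_k$ exists. Continuity of multiplication and orthogonality give $f_n\cdot x=\sum_k(f_nf_k)\cdot x_k=f_n^2\cdot x_n$, so $\beta_{f_n}(x)=\beta_{f_n^2}(x_n)$. Continuity of $\gamma_n$ gives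
\[
\gamma_n(x)\le\sum_{k<n}\gamma_n(f_k\cdot x_k)+\sum_{k\ge n}2^{-k}\le\sum_{k<n}\gamma_n(f_k\cdot x_k)+1.
\]
Since $p$ is a $C$-seminorm and $\|f_n\|\le1$, inequality \eqref{eq:leibniz} yields
\[
p(\delta(x))\ge\alpha_{f_n}(x)\ge\beta_{f_n}(x)-\gamma_n(x)\ge n
\]
for every $n$, which is impossible.
\end{proof}

\subsection*{From the ideal to the algebra}
The density of $\theta(C)$ enters now. It transfers finite codimension from $C$ to $A$, and on the closure of $\theta(I)$ an approximate identity of $I$ acts as Lemma~\ref{lem:factor} requires.

\begin{proof}[Proof of Theorem~\ref{thm:main}]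
We show that $p\circ\delta$ is continuous for the fixed $C$-seminorm $p$. Let $K$ be the closure of $\theta(I)$ in $A$, and let $F$ be a complement of $I$ in $C$, finite-dimensional by Proposition~\ref{prop:codim}. By (F3), $K+\theta(F)$ is closed. It contains the dense set $\theta(C)$, so $A=K+\theta(F)$ and $A=K\oplus F_0$ for a finite-dimensional subspace $F_0$. Let $P$ be the projection onto $K$. In the estimate $p(\delta(a))\le p(\delta(Pa))+p(\delta(a-Pa))$, the projections and the restriction of $p\circ\delta$ to $F_0$ are continuous by (F3). It remains to show that $p\circ\delta$ is continuous on $K$.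

The closed subspace $K$ is an F-space. For $c\in I$ we have $c\cdot\theta(I)\subset\theta(I)$, hence $c\cdot K\subset K$, so $K$ is a left $I$-module with jointly continuous action. By (C1) and (C3), $I$ has an approximate identity $(u_\lambda)$. For $c\in I$, $u_\lambda\cdot\theta(c)=\theta(u_\lambda c)\to\theta(c)$. Let $k\in K$ and $\varepsilon>0$. By (F4) there is a neighborhood $V$ of $0$ with $|v|<\varepsilon$ and $|u_\lambda\cdot v|<\varepsilon$ for all $v\in V$ and all $\lambda$. Take $c\in I$ with $v=k-\theta(c)\in V$. Then $|u_\lambda\cdot k-k|\le|u_\lambda\cdot v|+|u_\lambda\cdot\theta(c)-\theta(c)|+|\theta(c)-k|$, and the last term equals $d(\theta(c),k)=|v|$, so the sum is less than $3\varepsilon$ for large $\lambda$. Thus $u_\lambda\cdot k\to k$, and Lemma~\ref{lem:factor} applies to $Y=K$.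

Let $k_n\to0$ in $K$, and write $k_n=c\cdot z_n$ with $c\in I$ and $z_n\to0$. Then $p(\delta(k_n))=\beta_c(z_n)\le\alpha_c(z_n)+\gamma_c(z_n)\to0$ by \eqref{eq:leibniz}, since $\alpha_c$ and $\gamma_c$ are continuous.
\end{proof}

\section{The bounded part of a $GB^*$-algebra}\label{sec:GB}

Let $A$ be a Fr\'echet $GB^*$-algebra. It is an F-algebra. Let $C=A[B_0]$, a $C^*$-algebra with identity $1$ and closed unit ball $B_0$. The inclusion $\theta:C\to A$ is continuous because $B_0$ is bounded in $A$. To apply Theorem~\ref{thm:main} we need density of $C$. Symmetry produces elements of $A_0$, so the first task is to link $A_0$ to $C$; the maximality of $B_0$ does this for hermitian elements.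

\begin{lemma}\label{lem:herm}
If $b=b^*\in A_0$, then $b\in C$.
\end{lemma}

\begin{proof}
Let $\{(\lambda b)^n:n\ge1\}$ be bounded, $\lambda\ne0$. Replacing $\lambda$ by $|\lambda|$ multiplies each power by a scalar of modulus one and preserves boundedness, so we may take $\lambda>0$. The set $G=\{1\}\cup\{(\lambda b)^n:n\ge1\}$ is bounded, closed under multiplication, and consists of hermitian elements. Let $\Gamma$ be its absolutely convex hull and $B$ the closure of $\Gamma$. Then $B$ is bounded, since $A$ is locally convex, and $B^*=B$, since $\Gamma^*=\Gamma$ and the involution is continuous. Expanding products gives $\Gamma^2\subset\Gamma$, because $\sum_{i,j}|s_it_j|\le1$ when $\sum_i|s_i|\le1$ and $\sum_j|t_j|\le1$. By separate continuity, $gB\subset B$ for $g\in\Gamma$; so $\Gamma y\subset B$, and then $By\subset B$, for $y\in B$. Thus $B\in\mathcal{B}^*$, and $\lambda b\in B\subset B_0$.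
\end{proof}

For a real function $h\in L^\omega(\mu)$, the bounded functions $h/(1+\varepsilon h^2)$ approximate $h$ as $\varepsilon\to0$. In general there are two things to prove: that these elements lie in $C$, which symmetry does not state, and that the inverses $(1+\varepsilon h^2)^{-1}$ stay in one bounded set as $\varepsilon\to0$. Both come from computing the square of $\sqrt\varepsilon\,h(1+\varepsilon h^2)^{-1}$.

\begin{proposition}\label{prop:dense}
$C$ is dense in $A$.
\end{proposition}

\begin{proof}
Every $x\in A$ is a combination of the hermitian elements $x+x^*$ and $i(x-x^*)$, so it suffices to approximate $h=h^*$. For $0<\varepsilon\le1$, symmetry applied to $\sqrt\varepsilon\,h$ shows that $u_\varepsilon=(1+\varepsilon h^2)^{-1}$ exists and lies in $A_0$. It is hermitian and commutes with $h$, since $1+\varepsilon h^2$ has these properties. By Lemma~\ref{lem:herm}, $u_\varepsilon\in C$. The defining relation reads $\varepsilon h^2u_\varepsilon=1-u_\varepsilon$.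

Put $v=\sqrt\varepsilon\,hu_\varepsilon$, a hermitian element. Then $w:=v^2=\varepsilon h^2u_\varepsilon^2=u_\varepsilon-u_\varepsilon^2\in C$. Take $\lambda>0$ with $\lambda^2\|w\|\le1$. For $n\ge0$ we have $(\lambda v)^{2n}=(\lambda^2w)^n\in B_0$ and $(\lambda v)^{2n+1}\in\lambda vB_0$, and $\lambda vB_0$ is bounded as a continuous linear image of $B_0$. So $v\in A_0$, Lemma~\ref{lem:herm} gives $v\in C$, and $hu_\varepsilon\in C$.

As $v$ is a hermitian element of the $C^*$-algebra $C$, we have $u_\varepsilon-u_\varepsilon^2=v^2\ge0$ in $C$. Each point $t$ of the spectrum of $u_\varepsilon$ is real and satisfies $t-t^2\ge0$, so $t\in[0,1]$. Therefore $\|u_\varepsilon\|\le1$, that is, $u_\varepsilon\in B_0$. Finally,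
\[
h-hu_\varepsilon=h(1-u_\varepsilon)=\varepsilon h^3u_\varepsilon\in\varepsilon\,h^3B_0,
\]
and $h^3B_0$ is bounded, so $hu_\varepsilon\to h$ as $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:GB}]
Let $M$ be a barrelled locally convex $A$-bimodule with separately continuous actions; this includes Fr\'echet bimodules and $M=A$. Condition (R) is part of separate continuity. For (H), let $p$ be a continuous seminorm on $M$ and put $q(m)=\sup_{c\in B_0}p(cm)$. This is finite, because $B_0$ is bounded in $A$ and $a\mapsto am$ is continuous. The set $\{q\le1\}=\bigcap_{c\in B_0}\{m:p(cm)\le1\}$ is absolutely convex, absorbing, and closed since each map $m\mapsto cm$ is continuous. As $M$ is barrelled, it is a neighborhood of $0$, so the seminorm $q$ is continuous; and $p(cm)\le\|c\|\,q(m)$ for $c\in C$ by scaling. With Proposition~\ref{prop:dense}, all hypotheses of Theorem~\ref{thm:main} hold.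
\end{proof}

In the commutative case continuity forces vanishing; for $M=A$ this recovers the known result quoted in Section~\ref{sec:intro}.

\begin{corollary}\label{cor:comm}
Let $A$ be a commutative Fr\'echet $GB^*$-algebra and $M$ a unital Fr\'echet $A$-module with separately continuous action, regarded as a bimodule with $ma=am$. Then every derivation $\delta:A\to M$ is zero.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:GB}, $\delta$ is continuous, so $\delta(B_0)$ is bounded. Let $u\in C$ be unitary and $p$ a $C$-seminorm on $M$. By induction, $\delta(u^{n+1})=u\delta(u^n)+u^n\delta(u)$ gives $\delta(u^n)=nu^{n-1}\delta(u)$. Since $M$ is unital, $\delta(u)=\frac1n(u^*)^{n-1}\delta(u^n)$, and since $u^n\in B_0$,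
\[
p(\delta(u))\le\frac1n\,p(\delta(u^n))\le\frac1n\sup_{b\in B_0}p(\delta(b))\to0.
\]
Condition (H) holds by the preceding proof, so the $C$-seminorms separate the points of $M$ by Lemma~\ref{lem:Cseminorm}, and $\delta(u)=0$. The unitaries span $C$: a hermitian $h$ with $\|h\|\le1$ equals $\frac12(u+u^*)$ for $u=h+i(1-h^2)^{1/2}$. So $\delta$ vanishes on $C$, and on $A$ by density and continuity.
\end{proof}

\section{The hypotheses}\label{sec:sharp}

\begin{example}[Local convexity of the target]\label{ex:L0}
Theorem~\ref{thm:main} allows a domain that is not locally convex, but not such a target. Let $A=M=L^0(0,1)$ with convergence in measure, metrized by $|f|_0=\int_0^1\min(1,|f(t)|)\,dt$. This is a commutative F-algebra, and the inclusion of $C=L^\infty(0,1)$ is continuous with dense range, since simple functions are dense. Condition (R) holds, and the unit ball of $C$ acts equicontinuously because $|cf|_0\le|f|_0$ for $\|c\|_\infty\le1$. By Ber, Chilin and Sukochev \cite{BCS}, $L^0(0,1)$ has a nonzero derivation $\delta$. For an idempotent $e$, $\delta(e)=\delta(e^2)=2e\delta(e)$; multiplying by $e$ gives $e\delta(e)=0$, hence $\delta(e)=0$. So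 $\delta$ vanishes on the dense set of simple functions, and $\delta\ne0$ is discontinuous.

The proof breaks at the reduction to seminorms, because the only continuous seminorm on $L^0(0,1)$ is $0$. Indeed, if $p\le1$ on $\{|g|_0\le1/n\}$, write any $f$ as the average of the $n$ functions $nf\chi_j$, with $\chi_j$ the indicator functions of a partition into intervals of length $1/n$; this gives $p(f)\le1$ for all $f$, so $p=0$.

The algebra $L^0(0,1)$ is complete, hence pseudo-complete, and it is symmetric as in Example~\ref{ex:GB}(b). The unit ball of $L^\infty(0,1)$ is closed and bounded in $L^0(0,1)$, and it is the greatest member of $\mathcal{B}^*$: if $|f|\ge s>1$ on a set of positive measure, then $s^{-n}f^n\not\to0$ in measure, so the powers of $f$ form an unbounded set. Local convexity is thus the only requirement for a Fr\'echet $GB^*$-algebra that fails.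
\end{example}

\begin{example}[The dense $C^*$-algebra]\label{ex:dense}
Let $X$ be an infinite-dimensional Banach space and $A=\mathbb{C}1\oplus X$ the Banach algebra with $X^2=0$ and norm $|\lambda|+\|x\|$. Let $T:X\to X$ be linear and discontinuous, and put $\delta(\lambda1+x)=Tx$. For $a=\lambda1+x$ and $b=\mu1+y$, both $\delta(ab)$ and $a\delta(b)+\delta(a)b$ equal $\lambda Ty+\mu Tx$. So $\delta$ is a discontinuous derivation of $A$. With $C=\mathbb{C}$, $\theta(\lambda)=\lambda1$ and $M=A$, every hypothesis of Theorem~\ref{thm:main} holds except density.
\end{example}

\begin{example}[Conditions (H) and (R)]\label{ex:HR}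
Let $A=C$ be an infinite-dimensional $C^*$-algebra with identity, $\theta$ the identity map, and $\varphi$ a discontinuous linear functional on $A$. Let $M$ be the vector space $A$ with the norm $\|m\|+|\varphi(m)|$, so that $\delta(a)=a$ is a discontinuous map from $A$ to $M$. If the left action is zero and the right action is multiplication, then $\delta$ is a derivation and (H) holds, while (R) fails for $m=1$. If the left action is multiplication and the right action is zero, then $\delta$ is a derivation and (R) holds, while (H) fails, since for $m=1$ it would give $|\varphi(c)|\le\|c\|\,q(1)$.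
\end{example}

\begin{thebibliography}{9}

\bibitem{BCS}
Ber, Chilin and Sukochev, \emph{Non-trivial derivations on commutative regular algebras}, Extracta Math. 21 (2006), 107--147.

\bibitem{problem}
\emph{Derivations of Fr\'echet nuclear $GB^*$-algebras},
\texttt{https://\allowbreak core-prod.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7691C060F89AF8965B1B158D0A2C650F/\allowbreak S0004972715000404a.pdf/\allowbreak derivations-of-\allowbreak frechet-nuclear-\allowbreak gbdollarast-dollar-\allowbreak algebras.pdf}.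

\bibitem{KR}
Kadison and Ringrose, \emph{Fundamentals of the Theory of Operator Algebras}, I.

\bibitem{Ringrose}
Ringrose, J. London Math. Soc. (2) 5 (1972), 432--438.

\bibitem{Rudin}
Rudin, \emph{Functional Analysis}.

\end{thebibliography}
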